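\title{Indifference graphs and Arf numerical monoids}

\begin{abstract}
An indifference graph has a finite multiset of real numbers as its vertices, two vertices being adjacent when they are at distance at most one; every vertex carries a loop. The graph respects a numerical monoid $S$ if its order lies in $S$ whenever all its degrees do. We disprove the conjecture that every indifference graph respects every numerical semigroup: a graph on seven points does not respect $\langle 3,5\rangle$, no graph on fewer points fails to respect a numerical monoid, and $\langle 3,5\rangle$ is the only monoid that fails at order seven. Every indifference graph does respect every Arf numerical monoid. The Arf condition is also necessary for monoids with no element strictly between $m$ and $2m$, where $m$ is the least positive element, and we determine which semigroups $\langle a,b\rangle$ are respected.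
\end{abstract}

\section{The question and the results}\label{sec:intro}

An \emph{indifference graph} $G$ has as its vertices the members of a finite multiset of real numbers, and two vertices are adjacent when their distance is at most $1$. Every vertex is adjacent to itself, and this loop contributes $1$ to its degree. Thus $\deg(v)$ is the number of vertices, counted with multiplicity and including $v$, that lie in $[v-1,v+1]$. The \emph{order} $|G|$ is the number of vertices.

A \emph{numerical monoid} is a subset $S$ of $\mathbb{N}_0=\{0,1,2,\dots\}$ that contains $0$ and is closed under addition. It is a \emph{numerical semigroup} if, in addition, it has only finitely many \emph{gaps}, that is, elements of $\mathbb{N}_0\setminus S$. We write $\langle a,b\rangle=\{xa+yb: x,y\in\mathbb{N}_0\}$. A graph $G$ \emph{respects} $S$ if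
\[
\bigl(\deg(v)\in S \text{ for every vertex } v\bigr)\ \Longrightarrow\ |G|\in S .
\]
We say that $S$ \emph{is respected} if every indifference graph respects it. An indifference graph whose degrees all lie in $S$ and whose order $n$ does not is a \emph{violation of $S$ of order $n$}. Since $0\in S$, a violation is nonempty, and since every degree is at least $1$, the monoid $\{0\}$ has none.

The degrees are local counts and the order is a global one, so the question is which arithmetic properties pass from the first to the second. Three simple cases indicate what to expect.

\emph{Clusters.} Suppose the points form clusters of diameter at most $1$, with distinct clusters more than $1$ apart. Thanks to the loops, the degree of a vertex is the size of its cluster, and the order is the sum of these sizes. Such a graph respects every numerical monoid. Conversely, the empty graph and the graphs with two clusters show that a set $S\subseteq\mathbb{N}_0$ can satisfy the implication above for all $G$ only if it contains $0$ and is closed under addition. So monoids are the right objects to ask about.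

\emph{Even degrees.} It is a known result, credited to Balof/Pinchasi, that every indifference graph respects $2\mathbb{N}_0$. With the present convention this can be seen from the handshake lemma: if all degrees are even, then after the loops are deleted all degrees are odd, and a loopless graph has an even number of vertices of odd degree. The real line plays no role here.

\emph{Degree three.} For $3\mathbb{N}_0$ the line must play a role, since a $4$-cycle with a loop at each vertex has all degrees $3$ and order $4$. Points on a line cannot close up in this way. Among the points $1,2,\dots,n$ with $n\ge3$ the inner ones have degree $3$, but the two ends have degree $2$, and $\langle 2,3\rangle$ contains every $n\geq 2$.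

These cases suggest that on a line the order is always a sum of degrees. This is the conjecture posed in \cite{igm}:
\begin{quote}
\emph{Every indifference graph respects every numerical semigroup.}
\end{quote}
The restriction to semigroups is harmless. For a graph of order $n$ only $S\cap[0,n]$ matters, so a monoid $S$ may be replaced by the semigroup consisting of $S$ and all integers greater than $n$.

The conjecture is false.

\begin{theorem}\label{thm:counter}
The indifference graph on $\{0,0,1,\tfrac32,2,3,3\}$ does not respect the numerical semigroup $\langle 3,5\rangle$.
\end{theorem}

The reason is the identity $7=5+5-3$. The order of an indifference graph is built from its degrees by addition and by a restricted kind of subtraction, and the monoids closed under that subtraction are the following.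

\begin{definition}\label{def:arf}
A numerical monoid $S$ is \emph{Arf} if $v+w-u\in S$ whenever $u,v,w\in S$ and $u\le\min(v,w)$. An \emph{Arf failure} of $S$ is a triple $(u,v,w)$ of elements of $S$ with $u\le\min(v,w)$ whose \emph{value} $v+w-u$ is not in $S$.
\end{definition}

Equivalently, $S$ is Arf if for each $u\in S$ the set $\{s-u: s\in S,\ s\ge u\}$ is closed under addition, because $(v-u)+(w-u)=(v+w-u)-u$. The monoids $k\mathbb{N}_0$ are Arf, while $(3,5,5)$ is an Arf failure of $\langle 3,5\rangle$ of value $7$. An intersection of Arf monoids is an Arf monoid and $\mathbb{N}_0$ is Arf, so every set $D\subseteq\mathbb{N}_0$ lies in a smallest Arf monoid, its \emph{Arf closure}.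

\begin{theorem}\label{thm:arf}
Every indifference graph respects every Arf numerical monoid. Equivalently, the order of an indifference graph lies in the Arf closure of its set of degrees. In particular, $k\mathbb{N}_0$ is respected for every $k\ge1$.
\end{theorem}

For $S\neq\{0\}$ let $m=m(S)$ be the least positive element of $S$. The number $2m$ is a threshold for the converse.

\begin{theorem}\label{thm:converse}
Let $S\ne\{0\}$ be a numerical monoid and $m=m(S)$.
\begin{enumerate}
\item[(a)] No violation of $S$ has order at most $2m$.
\item[(b)] If $S$ has an Arf failure of value $g>2m$, then $S$ has a violation of order exactly $g$.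
\item[(c)] If $S$ has no element strictly between $m$ and $2m$, then $S$ is respected if and only if $S$ is Arf.
\end{enumerate}
\end{theorem}

These two theorems settle the semigroups with two generators and show that Theorem~\ref{thm:counter} cannot be improved.

\begin{theorem}\label{thm:two}
Let $1\le a<b$ be coprime integers. Then $\langle a,b\rangle$ is respected if and only if $a\le2$ or $(a,b)=(3,4)$.
\end{theorem}

\begin{theorem}\label{thm:min}
Every indifference graph of order at most $6$ respects every numerical monoid. The only numerical monoid with a violation of order $7$ is $\langle 3,5\rangle$.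
\end{theorem}

Section~\ref{sec:seven} proves Theorem~\ref{thm:counter} and reads off the mechanism behind it, Sections~\ref{sec:arf}--\ref{sec:min} prove the other four theorems in order, and Section~\ref{sec:between} describes the monoids that they leave undecided.

\section{Seven points and a zigzag}\label{sec:seven}

The following notation is used throughout. List the vertices of a nonempty indifference graph $G$ as $x_1\le x_2\le\dots\le x_n$. The neighbors of $x_i$ are the $x_j$ in the interval $[x_i-1,x_i+1]$, so their indices are consecutive and include $i$. We write this set of indices as
\[
N(i)=\{L(i)+1,\dots,r(i)\},\qquad 0\le L(i)<i\le r(i)\le n,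
\]
so that $\deg(x_i)=r(i)-L(i)$. It helps to think of $0,1,\dots,n$ as \emph{cut points}, the cut point $c$ lying between $x_c$ and $x_{c+1}$. Then $N(i)$ is the block of vertices between the cut points $L(i)$ and $r(i)$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The monoid $S=\langle 3,5\rangle$ contains $0,3,5,6,8,9,10$, and adding multiples of $3$ to $8,9,10$ gives every larger integer. None of $1,2,4,7$ is a multiple of $3$ or $5$ plus a multiple of $3$. So $S$ is a numerical semigroup with gaps $1,2,4,7$. The neighborhoods in the graph are as follows.
\[
\begin{array}{c|c|c|c}
\text{vertex} & \text{vertices within distance }1 & (L,r) & \text{degree}\\ \hline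
x_1=x_2=0 & 0,0,1 & (0,3) & 3\\
x_3=1 & 0,0,1,\frac32,2 & (0,5) & 5\\
x_4=\frac32 & 1,\frac32,2 & (2,5) & 3\\
x_5=2 & 1,\frac32,2,3,3 & (2,7) & 5\\
x_6=x_7=3 & 2,3,3 & (4,7) & 3
\end{array}
\]
All degrees lie in $S$, and the order $7$ does not.
\end{proof}

Repeated points are not essential: the distinct points $0$, $0.05$, $0.95$, $1.4$, $1.85$, $2.75$, $2.8$ give the same graph.

If some neighborhoods partitioned the vertex set, the order would be a sum of degrees. That is what happens for clusters, and it cannot happen here. Something weaker is true: the three neighborhoods $N(3),N(4),N(5)$ cover $x_1,x_2,x_6,x_7$ once and $x_3,x_4,x_5$ three times, so they partition the vertex set \emph{modulo $2$}. In terms of cut points, the pairs $(0,5)$, $(2,5)$, $(2,7)$ link up into a walk $0\to5\to2\to7$ whose step lengths are degrees (Figure~\ref{fig:zigzag}). The walk expresses the order as $5-3+5$, with the short step in the middle taken backward. The next section shows that every indifference graph has such a walk, and that in an Arf monoid the backward steps can be removed.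

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.75cm]
\draw (0,0)--(7,0);
\foreach \x in {0,...,7} {\draw (\x,-0.15)--(\x,0.15); \node[below] at (\x,-0.15) {$\x$};}
\foreach \x in {1,...,7} {\fill (\x-0.5,0) circle (1.6pt); \node[above] at (\x-0.5,0) {\small $x_{\x}$};}
\draw[thick,->] (0,1)--(5,1);
\draw[thick,->] (5,2)--(2,2);
\draw[thick,->] (2,3)--(7,3);
\draw[dotted] (0,0)--(0,1) (5,1)--(5,2) (2,2)--(2,3) (7,3)--(7,0);
\node[above] at (1,1) {\small $N(3)$: $+5$};
\node[above] at (3.5,2) {\small $N(4)$: $-3$};
\node[above] at (4.5,3) {\small $N(5)$: $+5$};
\end{tikzpicture}
\caption{The vertices $x_1,\dots,x_7$ of the graph on $\{0,0,1,\frac32,2,3,3\}$, drawn in order between the cut points $0,\dots,7$. Each arrow spans the neighborhood of one vertex, so its length is a degree. The arrows form a walk $0\to5\to2\to7$, and each vertex lies under an odd number of them.}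
\label{fig:zigzag}
\end{figure}

\section{Arf monoids are respected}\label{sec:arf}

The proof has three steps: a partition modulo $2$ by neighborhoods exists, it yields a walk from $0$ to $n$, and the walk can be shortened to a single step. The first step uses only the loops, the second only the order on the line, and the third only the Arf property.

We use one fact from linear algebra. For a matrix $A$ with $n$ columns over a field $F$, the row space of $A$ equals $(\ker A)^\perp=\{z\in F^n: z^Ty=0 \text{ for all } y\in\ker A\}$. Indeed, every row is orthogonal to $\ker A$, and both spaces have dimension $n-\dim\ker A$. This holds over the two-element field $\mathbb{F}_2$ as over any other.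

\begin{lemma}\label{lem:odd}
Let $G$ be an indifference graph with vertices $x_1\le\dots\le x_n$. There is a set $X\subseteq\{1,\dots,n\}$ such that every $j\in\{1,\dots,n\}$ lies in $N(i)$ for an odd number of $i\in X$.
\end{lemma}

\begin{proof}
Let $A=(a_{ij})$ be the adjacency matrix of $G$ over $\mathbb{F}_2$. Its $i$th row is the indicator vector of $N(i)$, so we must show that the all-ones vector $\mathbf{1}$ is a sum of rows, that is, $\mathbf{1}\in(\ker A)^\perp$. The matrix $A$ is symmetric, and $a_{ii}=1$ for all $i$ because of the loops. If $Ay=0$, then
\[
0=y^TAy=\sum_i a_{ii}y_i^2+\sum_{i<j}(a_{ij}+a_{ji})y_iy_j=\sum_i y_i^2=\sum_i y_i=\mathbf{1}^Ty,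
\]
since $a_{ij}+a_{ji}=2a_{ij}=0$ and $y_i^2=y_i$ in $\mathbb{F}_2$.
\end{proof}

The proof applies to any graph with a loop at each vertex, including the looped $4$-cycle of Section~\ref{sec:intro}. By itself, then, the lemma cannot relate the order to the degrees. What an indifference graph adds is that each $N(i)$ is a block of consecutive indices and so is described by its two ends. We therefore pass from blocks to their ends.

\begin{definition}
Let $n\ge1$ and let $D$ be a set of positive integers. A \emph{$D$-walk to $n$} is a sequence $0=c_0,c_1,\dots,c_\ell=n$ of integers in $[0,n]$ with $|c_i-c_{i-1}|\in D$ for $1\le i\le\ell$.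
\end{definition}

\begin{lemma}\label{lem:walk}
Let $G$ be an indifference graph of order $n\ge1$ with set of degrees $D$. Then there is a $D$-walk to $n$.
\end{lemma}

\begin{proof}
Let $e_0,\dots,e_n$ be the standard basis of $\mathbb{F}_2^{\,n+1}$, indexed by the cut points. Define a linear map $\partial:\mathbb{F}_2^{\,n}\to\mathbb{F}_2^{\,n+1}$ by $(\partial f)_c=f_c+f_{c+1}$ for $0\le c\le n$, where $f_0=f_{n+1}=0$. If $f$ is the indicator of a block $\{p+1,\dots,q\}$ with $p<q$, then $(\partial f)_c=1$ exactly when one of $c,c+1$ is in the block and the other is not, which happens for $c=p$ and $c=q$. Hence $\partial f=e_p+e_q$.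

Take $X$ as in Lemma~\ref{lem:odd}. The indicators of the blocks $N(i)$, $i\in X$, add up to the indicator of $\{1,\dots,n\}$. Applying $\partial$ gives
\[
\sum_{i\in X}\bigl(e_{L(i)}+e_{r(i)}\bigr)=e_0+e_n .
\]
Let $H$ be the multigraph on the cut points $0,\dots,n$ with one edge $\{L(i),r(i)\}$ for each $i\in X$; it has no loops, as $L(i)<r(i)$. The displayed identity says that $0$ and $n$ are the only nodes of odd degree in $H$. By the handshake lemma each connected component of $H$ contains an even number of nodes of odd degree, so $0$ and $n$ lie in the same component. A path from $0$ to $n$ in $H$ is a $D$-walk, because the edge $\{L(i),r(i)\}$ joins cut points that differ by $\deg(x_i)$.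
\end{proof}

This already shows that $n$ is a signed sum of degrees, so a common divisor of the degrees divides $n$. To say more we must control the backward steps, and the only further information is that the walk stays in $[0,n]$. That information is indispensable: the sequence $0,5,2$ has steps in $\{0,3\}\cup\{5,6,7,\dots\}$, which is an Arf monoid, and ends at a gap, but it leaves $[0,2]$.

\begin{lemma}\label{lem:shorten}
Let $S$ be an Arf numerical monoid and $n\ge1$. If there is an $(S\setminus\{0\})$-walk to $n$, then $n\in S$.
\end{lemma}

\begin{proof}
Among all such walks take one, $c_0,\dots,c_\ell$, with $\ell$ minimal, and put $s_i=|c_i-c_{i-1}|$. Deleting intermediate terms keeps the sequence in $[0,n]$, so minimality means that no run of two or more consecutive steps has total displacement with absolute value in $S\setminus\{0\}$.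

Two consecutive steps in the same direction have total displacement $\pm(s_i+s_{i+1})$, and $s_i+s_{i+1}\in S\setminus\{0\}$. So the directions alternate. The first step leaves $0$ and the last arrives at $n$, so both go forward, and $\ell$ is odd.

Suppose $\ell\ge3$. We look for a shortest step that has a step on each side. Since $c_2=s_1-s_2\ge0$, we have $s_2\le s_1$. Since $c_{\ell-2}=n-s_\ell+s_{\ell-1}\le n$, we have $s_{\ell-1}\le s_\ell$. Hence, if the minimum of $s_1,\dots,s_\ell$ is attained at the first or the last step, it is also attained at the step next to it, and in every case it is attained at some $j$ with $1<j<\ell$. Then $s_j\le\min(s_{j-1},s_{j+1})$, and the steps $j-1$, $j$, $j+1$, whose directions alternate, have total displacement $\pm(s_{j-1}+s_{j+1}-s_j)$. The number $s_{j-1}+s_{j+1}-s_j$ is at least $s_{j-1}>0$, and it lies in $S$ by the Arf property. This contradicts minimality.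

Therefore $\ell=1$ and $n=s_1\in S$.
\end{proof}

A merged step need not be a degree of the graph. This is why the minimum in the proof is taken over all walks with steps in $S\setminus\{0\}$.

\begin{proof}[Proof of Theorem~\ref{thm:arf}]
Let $S$ be Arf and let $G$ be an indifference graph of order $n$ whose set $D$ of degrees is contained in $S$. If $n=0$, then $n\in S$. If $n\geq1$, then $D\subseteq S\setminus\{0\}$, so the walk of Lemma~\ref{lem:walk} is an $(S\setminus\{0\})$-walk and $n\in S$ by Lemma~\ref{lem:shorten}. Taking for $S$ the Arf closure of $D$ gives the second statement. Conversely, the second statement implies the first, since an Arf monoid containing $D$ contains the Arf closure of $D$. The last statement holds because $k\mathbb{N}_0$ is Arf.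
\end{proof}

\section{The threshold $2m$}\label{sec:converse}

Throughout this section $S\ne\{0\}$ is a numerical monoid and $m=m(S)$. An Arf failure $(u,v,w)$ of value $g$ gives the walk $0\to v\to v-u\to g$, and one would like to find a graph that has this walk and all its degrees in $S$. The obstruction is at the two ends of the graph. The neighborhoods of the first and the last vertex each have at least $m$ elements, and in a small graph they are forced to fill it.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(a)]
Let $G$ have order $n$ with $1\le n\le2m$ and all degrees in $S$. Put $a=\deg(x_1)$ and $a'=\deg(x_n)$, so that $N(1)=\{1,\dots,a\}$ and $N(n)=\{n-a'+1,\dots,n\}$. Both $a$ and $a'$ are positive elements of $S$, so $a+a'\ge2m\ge n$. If $a+a'=n$, then $n\in S$. If $a+a'>n$, then $a\ge n-a'+1$, so $x_a$ is adjacent to both $x_1$ and $x_n$. The block $N(a)$ then contains $1$ and $n$, hence every index, and $n=\deg(x_a)\in S$.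
\end{proof}

The bound is sharp, since the violation in Theorem~\ref{thm:counter} has order $7=2m+1$. Above the threshold we imitate that graph, keeping its five positions and varying the multiplicities. The three inner positions produce the three steps of the walk, and the multiplicities are chosen so that the two outer positions have degree $m$. We write $x^{(j)}$ for $j$ copies of $x$.

\begin{lemma}\label{lem:five}
Let $m,t,t',n$ be integers with $0<t<m$, $0<t'<m$ and $n>2m$. The indifference graph on
\[
0^{(t)},\quad 1^{(m-t)},\quad \tfrac32^{\,(n-2m)},\quad 2^{(m-t')},\quad 3^{(t')}
\]
has order $n$, and the degrees at the positions $0,1,\frac32,2,3$ are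
\[
m,\quad n-t',\quad n-t-t',\quad n-t,\quad m .
\]
\end{lemma}

\begin{proof}
All five multiplicities are positive and their sum is $n$. A vertex at $0$ is adjacent to the vertices at $0$ and $1$, of which there are $t+(m-t)=m$. A vertex at $1$ is adjacent to all but the $t'$ vertices at $3$. A vertex at $\frac32$ is adjacent to all but those at $0$ and at $3$. A vertex at $2$ is adjacent to all but the $t$ vertices at $0$. A vertex at $3$ is adjacent to the $(m-t')+t'=m$ vertices at $2$ and $3$.
\end{proof}

The graph of Theorem~\ref{thm:counter} is the case $m=3$, $t=t'=2$, $n=7$. To obtain the inner degrees $v,u,w$ with $n=g=v+w-u$, one must take $t=v-u$ and $t'=w-u$. The lemma then requires these differences to be less than $m$, which need not hold for a given failure. It can be arranged without changing $g$: adding $m$ to both $u$ and $v$ preserves the value and lowers $w-u$ by $m$, and adding $m$ to both $u$ and $w$ does the same for $v-u$.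

\begin{proof}[Proof of Theorem~\ref{thm:converse}(b)]
Let $(u,v,w)$ be an Arf failure of value $g>2m$. Divide by $m$ with remainder:
\[
v-u=qm+t,\qquad w-u=q'm+t',\qquad q,q'\ge0,\quad 0\le t,t'<m .
\]
Put $u_1=u+(q+q')m$, $v_1=v+q'm$ and $w_1=w+qm$. These are elements of $S$, and
\[
v_1-u_1=t,\qquad w_1-u_1=t',\qquad v_1+w_1-u_1=g .
\]
Thus $g-t'=v_1$, $g-t=w_1$ and $g-t-t'=u_1$. If $t=0$ then $g=w_1\in S$, and if $t'=0$ then $g=v_1\in S$; both are excluded, so $0<t,t'<m$. Since $g>2m$, Lemma~\ref{lem:five} applies with $n=g$. It gives a graph of order $g\notin S$ with degrees $m,v_1,u_1,w_1,m$, all in $S$.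
\end{proof}

\begin{example}\label{ex:37}
Let $S=\langle 3,7\rangle$. The triple $(3,7,7)$ has value $11$, which is not in $S$ because neither $11$ nor $11-7$ is a multiple of $3$. Here $v-u=w-u=4=3+1$, so $(u_1,v_1,w_1)=(9,10,10)$ and $t=t'=1$. The violation is $0,\ 1^{(2)},\ \tfrac32^{\,(5)},\ 2^{(2)},\ 3$, with degrees $3,10,9,10,3$.
\end{example}

The hypothesis $g>2m$ is used only to make room for the vertices at $\frac32$, and by part (a) the conclusion of (b) is false for every failure of value at most $2m$. Part (c) concerns monoids in which such small failures cannot occur.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(c)]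
If $S$ is Arf, it is respected by Theorem~\ref{thm:arf}. Suppose $S$ is not Arf, and let $(u,v,w)$ be an Arf failure of value $g$. From $u\le\min(v,w)$ we get $u,v,w\le g$. If $g\le2m$, the hypothesis on $S$ forces $u,v,w\in\{0,m,2m\}$, so $g$ is a nonnegative multiple of $m$ and lies in $S$, a contradiction. Hence $g>2m$, and part (b) gives a violation.
\end{proof}

\section{Two generators}\label{sec:two}

Let $a<b$ be coprime positive integers and $S=\langle a,b\rangle$, so that $m(S)=a$. To recognize gaps we use the following observation:
\begin{equation}\label{eq:residue}
\text{if } 0\le j\le a-1,\ g\equiv jb \pmod a \text{ and } g<jb, \text{ then } g\notin S .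
\end{equation}
Indeed, if $g=xa+yb$ with $x,y\ge0$, then $yb\equiv jb\pmod a$, so $y\equiv j\pmod a$ because $b$ is invertible modulo $a$. Then $y\ge j$ and $g\ge jb$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{The respected cases.} If $a=1$, then $S=\mathbb{N}_0$ has no gaps and hence no violation.

If $a=2$, then $b$ is odd and $S$ consists of all even numbers and all odd numbers from $b$ on. We check that $S$ is Arf. Let $u,v,w\in S$ with $u\le\min(v,w)$. If $\max(v,w)\ge b$, then $v+w-u\ge\max(v,w)\ge b$, and $S$ contains every integer from $b$ on. Otherwise $u,v,w$ are all even, and so is $v+w-u$. Theorem~\ref{thm:arf} applies.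

If $(a,b)=(3,4)$, then $S$ contains $0,3,4$ and $6,7,8$, hence every integer from $6$ on, and its gaps are $1,2,5$. The order of a violation is a gap, and all gaps are below $2m=6$, so there is no violation by Theorem~\ref{thm:converse}(a).

\emph{The failing cases.} Let $a\ge3$ and $(a,b)\ne(3,4)$. By Theorem~\ref{thm:converse}(b) it is enough to find an Arf failure of value greater than $2a$. The first candidate is $(a,b,b)$, whose value is large enough only when $b$ is not too close to $a$.

Suppose $2b>3a$. The triple $(a,b,b)$ has value $g=2b-a>2a$. We have $g\equiv2b\pmod a$ and $g<2b$, and $2\le a-1$, so $g\notin S$ by \eqref{eq:residue} with $j=2$.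

Suppose $2b\le3a$. Then $b<2a$, and $a\ge4$, because $a=3$ would give $3<b\le\frac92$, that is, $b=4$. The triple $(b,2a,2a)$ satisfies $b\le 2a$ and has value $g=4a-b>2a$. We have $g\equiv-b\equiv(a-1)b\pmod a$ and $g<3a<3b\le(a-1)b$, so $g\notin S$ by \eqref{eq:residue} with $j=a-1$.
\end{proof}

For $(a,b)=(3,4)$ the first triple has value $5\le2a$, and the second has value $8=2b\in S$, so neither argument applies.

\section{The smallest violation}\label{sec:min}

\begin{proof}[Proof of Theorem~\ref{thm:min}]
Let $G$ be a violation of order $n$ of a numerical monoid $S$. Then $S\ne\{0\}$; let $m=m(S)$. By Theorem~\ref{thm:converse}(a), $n\ge2m+1$, so the first claim follows once $m\ge3$. We have $m\ne1$, since $m=1$ means $S=\mathbb{N}_0$.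

Suppose $m=2$. Then $S$ contains all even numbers, so $n$ is odd. If an odd $j\le n$ were in $S$, then $n=j+(n-j)$ would be in $S$, as $n-j$ is even. So every element of $S\cap[0,n]$ is even. The degrees of $G$ lie in this set, and Theorem~\ref{thm:arf} for $2\mathbb{N}_0$ makes $n$ even, a contradiction. Hence $m\ge3$ and $n\ge7$.

Now let $n=7$. From $2m+1\le7$ we get $m=3$, so $3\in S$ and $1,2\notin S$. Also $7\notin S$, and $4\notin S$ because $3+4=7$. The degrees of $G$ therefore lie in $\{3,5,6\}\cap S$. If $5\notin S$, all degrees are multiples of $3$, and Theorem~\ref{thm:arf} for $3\mathbb{N}_0$ gives $3\mid7$, which is absurd. So $S$ contains $\langle 3,5\rangle$ and omits $1,2,4,7$, which are all the gaps of $\langle 3,5\rangle$. Thus $S=\langle 3,5\rangle$, and this semigroup has a violation of order $7$ by Theorem~\ref{thm:counter}.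
\end{proof}

\section{Monoids with only small Arf failures}\label{sec:between}

By Theorems~\ref{thm:arf} and~\ref{thm:converse}(b), a monoid with no Arf failure is respected and a monoid with an Arf failure of value greater than $2m$ is not. There remain the monoids that are not Arf but whose Arf failures all have value at most $2m$. Both behaviors occur among them, so neither theorem extends to a characterization.

\begin{example}\label{ex:34}
The semigroup $\langle 3,4\rangle$ has the Arf failure $(3,4,4)$ of value $5$, and it is respected by Theorem~\ref{thm:two}.
\end{example}

\begin{example}\label{ex:35}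
Let $T=\{16,18,23,27,32,34\}$ and let $S$ consist of $0$, the elements of $T$, and all integers from $36$ on. The sums $v+w$ with $v\le w$ in $T$ are
\[
\begin{array}{c|cccccc}
+ & 16 & 18 & 23 & 27 & 32 & 34\\ \hline
16 & 32 & 34 & 39 & 43 & 48 & 50\\
18 &    & 36 & 41 & 45 & 50 & 52\\
23 &    &    & 46 & 50 & 55 & 57\\
27 &    &    &    & 54 & 59 & 61\\
32 &    &    &    &    & 64 & 66\\
34 &    &    &    &    &    & 68
\end{array}
\]
Each is $32$, $34$ or at least $36$, so $S$ is a numerical semigroup, with $m=16$.

\emph{No Arf failure has value greater than $32$.} The only gaps above $32$ are $33$ and $35$. Let $(u,v,w)$ be a failure of value $g\in\{33,35\}$. Then $u\neq0$, since otherwise $g=v+w\in S$, and $u,v,w\le g\le35$, so $u,v,w\in T$ and $v+w=u+g$. As $u$ runs through $T$, the number $u+33$ takes the values $49,51,56,60,65,67$ and $u+35$ takes the values $51,53,58,62,67,69$. None of these is in the table.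

\emph{There is a violation of order $35$.} Rescale the line so that adjacency means distance at most $10$, and take
\[
-13^{(4)},\ -9^{(4)},\ -4^{(8)},\ -2,\ 0,\ 2,\ 4^{(8)},\ 9^{(4)},\ 13^{(4)} .
\]
The numbers of vertices up to and including each position are $4$, $8$, $16$, $17$, $18$, $19$, $27$, $31$, $35$, from which the neighborhoods are read off.
\[
\begin{array}{c|ccccccccc}
\text{position} & -13 & -9 & -4 & -2 & 0 & 2 & 4 & 9 & 13\\ \hline
\text{least neighbor} & -13 & -13 & -13 & -9 & -9 & -4 & -4 & 0 & 4\\
\text{greatest neighbor} & -4 & 0 & 4 & 4 & 9 & 9 & 13 & 13 & 13\\
L & 0 & 0 & 0 & 4 & 4 & 8 & 8 & 17 & 19\\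
r & 16 & 18 & 27 & 27 & 31 & 31 & 35 & 35 & 35\\
\text{degree} & 16 & 18 & 27 & 23 & 27 & 23 & 27 & 18 & 16
\end{array}
\]
All degrees are in $S$ and the order $35$ is not.

The positions $-4,-2,0,2,4$ give the walk $0\to27\to4\to31\to8\to35$, that is, $35=27-23+27-23+27$. Merging the first three steps produces $31$, the value of the small failure $(23,27,27)$, and the order arises from it as $31+27-23$. So a small failure can produce a violation when it is iterated along a walk with more than three steps, which the five positions of Lemma~\ref{lem:five} do not provide.
\end{example}

We do not have a complete classification of the respected semigroups.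

\begin{thebibliography}{9}

\bibitem{igm}
\emph{The Indifference Graph Numerical Monoid Conjecture},
\texttt{https://vadim.sdsu.edu/hp2.pdf}.

\end{thebibliography}
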